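\title{The quenched central limit theorem for additive functionals of reversible Markov chains}

\begin{abstract}
Let $P$ be the transition operator of a stationary, ergodic, reversible Markov chain with invariant probability $m$. We prove that for every $f\in\sqrt{I-P}\,L^2(m)$ the sums $\sum_{k\le n}f(X_k)$ satisfy the central limit theorem, and its functional form, when the chain starts from $m$-almost any fixed point. This answers a question of Kipnis and Varadhan. The core of the proof is a maximal estimate under the law of the chain started at a point, for sums $\sum_l G(X_l,X_{l+1})$ with $G$ antisymmetric and square integrable. It is obtained by splitting $G$ with an obstacle problem into a bounded gradient, a martingale increment and a small drift, and by lowering the obstacle as the chain moves away from the set where it started.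
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The question}

Let $(E,\mathcal E)$ be a measurable space, $P(x,C)$ a transition probability on it and $m$ an invariant probability measure. We write $(X_n)_{n\ge0}$ for the coordinate process on $E^{\mathbb N}$, $\mathbb P_x$ for the law of the chain started at $x$, and $\mathbb P_m=\int\mathbb P_x\,m(dx)$ for the stationary law. Two assumptions are in force throughout. The chain is \emph{ergodic}: every shift-invariant event has $\mathbb P_m$-probability $0$ or $1$. And it is \emph{reversible}: the operator $P\varphi(x)=\int\varphi(y)P(x,dy)$ is self-adjoint on the real Hilbert space $L^2(m)$. Since $P$ is a contraction, $L=I-P$ is then a positive self-adjoint operator, and $\sqrt L$ is defined by the spectral theorem. For $f\in L^2(m)$ put $S_n(f)=\sum_{k=1}^nf(X_k)$.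

The \emph{annealed CLT} holds for $f$ if $S_n(f)/\sqrt n$ converges in distribution under $\mathbb P_m$ to a centered, possibly degenerate, normal law. The \emph{quenched CLT} holds if there is $\sigma^2\ge0$ such that for $m$-a.e.\ $x$, $S_n(f)/\sqrt n$ converges in distribution under $\mathbb P_x$ to $\mathcal N(0,\sigma^2)$. Integrating characteristic functions over $x$ shows that the quenched CLT implies the annealed one with the same $\sigma^2$. Kipnis and Varadhan proved the annealed CLT for every $f\in\sqrt{L}\,L^2(m)$. Their question, which we take from \cite{Rate}, is the following.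

\begin{quote}
\emph{Does the quenched CLT hold for every reversible ergodic chain and every $f\in\sqrt{I-P}\,L^2(m)$?}
\end{quote}

The class $\sqrt L\,L^2(m)$ is the natural one. If $\nu_f$ is the spectral measure of $f$ for $P$, carried by $[-1,1]$, then $f\in\sqrt L\,L^2(m)$ means $\int(1-\lambda)^{-1}d\nu_f<\infty$, and this holds exactly when $\mathbb E_mS_n(f)^2$ grows at most linearly (Corollary~\ref{cor:variance}).

On the smaller class $L\,L^2(m)$ the answer is easy. If $f=Lv$ with $v\in L^2(m)$, then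
\begin{equation}\label{eq:poisson}
\sum_{l<n}f(X_l)=\sum_{l<n}\big[v(X_{l+1})-Pv(X_l)\big]-\big[v(X_n)-v(X_0)\big].
\end{equation}
The first sum is a martingale whatever the starting point. Its conditional variances are a fixed function of $X_l$, so Birkhoff's theorem controls their sum $\mathbb P_m$-almost surely, hence $\mathbb P_x$-almost surely for a.e.\ $x$. The last bracket is $o(\sqrt n)$ almost surely. On a finite state space every centered $f$ is of this form, which suggests a positive answer.

For a general $f\in\sqrt L\,L^2(m)$ the martingale in \eqref{eq:poisson} survives, but the remainder no longer telescopes. Stationarity shows that it is $o(\sqrt n)$ in $L^2(\mathbb P_m)$, and gives no rate (Section~\ref{sec:reduction}). Thus the functions $x\mapsto\mathbb P_x(|\text{remainder}|>\eta\sqrt n)$ tend to $0$ in $L^1(m)$, and convergence in $L^1$ does not imply convergence almost everywhere. Nor can one wait for the chain to forget its starting point. For the walk $x\mapsto x\pm\alpha$ on $\mathbb R/\mathbb Z$,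 with $\alpha$ irrational and equal probabilities, Lebesgue measure is reversible and ergodic (the eigenvalues of $P$ are $\cos2\pi k\alpha$, equal to $1$ only for $k=0$), while the law of $X_n$ under $\mathbb P_x$ has finite support for every $n$. A counterexample is therefore not excluded by any soft argument.

\subsection{Results}

The answer is yes. Below, $B$ is a standard Brownian motion, $D[0,1]$ carries the Skorokhod topology and $\Rightarrow$ is convergence in distribution. Since $\sqrt L\,1=0$, every $f\in\sqrt L\,L^2(m)$ can be written $f=\sqrt L\,g$ with $g\perp1$.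

\begin{theorem}\label{thm:clt}
Let $f=\sqrt{I-P}\,g$ with $g\in L^2(m)$, $g\perp1$, and let $\sigma^2=\langle(I+P)g,g\rangle$. Then for $m$-a.e.\ $x$, under $\mathbb P_x$, $S_n(f)/\sqrt n\Rightarrow\mathcal N(0,\sigma^2)$. More strongly, $S_{\lfloor nt\rfloor}(f)/\sqrt n\Rightarrow\sigma B_t$ in $D[0,1]$.
\end{theorem}

The exceptional set cannot be removed: adding to $E$ an absorbing state $x_0$ of measure zero with $f(x_0)=1$ changes none of the hypotheses. Without ergodicity, the disjoint union of two chains with different variances has no single $\sigma^2$.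

The remainder mentioned above is a sum over the \emph{steps} of the chain, and the proof is about such sums. Let $Q(dx,dy)=m(dx)P(x,dy)$ be the law of $(X_0,X_1)$ under $\mathbb P_m$; reversibility makes $Q$ symmetric. A \emph{flow} is an element of the closed subspace $L^2_a(Q)$ of those $G\in L^2(Q)$ with $G(y,x)=-G(x,y)$. We write $\|\cdot\|_Q$ for the norm of $L^2(Q)$ and define the sum of $G$ along the path and the divergence of $G$ by
\[
A_n(G)=\sum_{l=0}^{n-1}G(X_l,X_{l+1}),\qquad \delta G(x)=-\int P(x,dy)\,G(x,y).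
\]

\begin{theorem}\label{thm:max}
Let $C=2048e^4$. For every $G\in L^2_a(Q)$, for $m$-a.e.\ $x$ and all $K>0$,
\[
\limsup_{n\to\infty}\mathbb P_x\Big(\max_{l\le n}|A_l(G)|>K\sqrt n\Big)\le\frac{C\|G\|_Q^2}{K^2}.
\]
\end{theorem}

Antisymmetry cannot be dropped, since $G\equiv1$ gives $A_n(G)=n$. Theorem~\ref{thm:max} yields a common limit theorem for sums over states and sums over steps, of which Theorem~\ref{thm:clt} is the case $G=0$.

\begin{theorem}\label{thm:joint}
Let $f,g$ be as in Theorem~\ref{thm:clt}, let $G\in L^2_a(Q)$, and let $G_2$ be the orthogonal projection of $G$ onto $\ker\delta\subset L^2_a(Q)$. Then for $m$-a.e.\ $x$, under $\mathbb P_x$,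
\[
\frac1{\sqrt n}\sum_{l<\lfloor nt\rfloor}\big[f(X_l)+G(X_l,X_{l+1})\big]\Rightarrow\sigma B_t\quad\text{in }D[0,1],\qquad \sigma^2=\langle(I+P)g,g\rangle+\|G_2\|_Q^2 .
\]
\end{theorem}

\begin{corollary}\label{cor:variance}
For $f\in L^2(m)$, $\sup_n\mathbb E_mS_n(f)^2/n<\infty$ if and only if $f\in\sqrt{I-P}\,L^2(m)$. Hence linear growth of $\mathbb E_mS_n(f)^2$ implies the quenched functional CLT, with $\sigma^2=\lim_n\mathbb E_mS_n(f)^2/n$.
\end{corollary}

Section~\ref{sec:reduction} derives Theorems \ref{thm:clt} and~\ref{thm:joint} from Theorem~\ref{thm:max}. Section~\ref{sec:obstacle} introduces the obstacle problem and proves Theorem~\ref{thm:max} in a model case, Section~\ref{sec:levels} builds what the general case needs in addition, and Section~\ref{sec:max} completes the proof. Corollary~\ref{cor:variance} is proved in Section~\ref{sec:variance}.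

\section{Preliminaries}\label{sec:prelim}

\subsection{Null sets and versions}

For an event $N$ of the path space, $x\mapsto\mathbb P_x(N)$ is measurable and $\mathbb P_m(N)=\int\mathbb P_x(N)\,m(dx)$. So a $\mathbb P_m$-null event is $\mathbb P_x$-null for $m$-a.e.\ $x$. This is the only soft way to pass from $\mathbb P_m$ to $\mathbb P_x$: it transfers almost sure statements, and not convergence in probability. Under $\mathbb P_m$ each $X_l$ has law $m$ and each $(X_l,X_{l+1})$ has law $Q$. Each argument below involves countably many classes of functions modulo $m$ or $Q$; we fix versions, and changing them affects only a $\mathbb P_m$-null event. We take $\delta H(x)$ to be given by the defining integral where it converges absolutely and to be $0$ elsewhere. We write $\mathcal F_l=\sigma(X_0,\dots,X_l)$, and $\|\cdot\|_p$ for the norm of $L^p(m)$.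

\subsection{Gradient and divergence}

Since $Q(C\times C')=\langle1_C,P1_{C'}\rangle=Q(C'\times C)$, the measure $Q$ is invariant under $(x,y)\mapsto(y,x)$. By Tonelli's theorem and induction on $l$, for all measurable $\varphi,\varphi'\ge0$,
\begin{equation}\label{eq:sym}
\int\varphi\,P^l\varphi'\,dm=\int\varphi'\,P^l\varphi\,dm .
\end{equation}
For a function $\varphi$ on $E$ put $\nabla\varphi(x,y)=\varphi(y)-\varphi(x)$ and $\bar\varphi(x,y)=\frac12(\varphi(x)+\varphi(y))$. Expanding both sides gives the product rule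
\begin{equation}\label{eq:product}
\nabla(\Psi u)=\bar\Psi\,\nabla u+\bar u\,\nabla\Psi .
\end{equation}

\begin{lemma}\label{lem:calculus}
For $H\in L^2_a(Q)$ and $\varphi\in L^2(m)$ we have $\nabla\varphi\in L^2_a(Q)$ and
\[
\int H\,\nabla\varphi\,dQ=2\int\varphi\,\delta H\,dm,\qquad\|\delta H\|_2\le\|H\|_Q,\qquad\delta\nabla\varphi=L\varphi,\qquad\|\nabla\varphi\|_Q^2=2\langle L\varphi,\varphi\rangle .
\]
If $\mathcal G$ is the closure of $\nabla L^2(m)$ in $L^2(Q)$, then $L^2_a(Q)=\mathcal G\oplus\ker\delta$ orthogonally. Moreover $\ker L$ consists of the constants.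
\end{lemma}

\begin{proof}
Both marginals of $Q$ equal $m$, so $\nabla\varphi\in L^2_a(Q)$. Exchanging $x$ and $y$ gives $\int H(x,y)\varphi(y)\,dQ=-\int H(x,y)\varphi(x)\,dQ$, hence $\int H\nabla\varphi\,dQ=-2\int H(x,y)\varphi(x)\,dQ=2\int\varphi\,\delta H\,dm$. The bound on $\delta H$ is Jensen's inequality, $\delta\nabla\varphi=\varphi-P\varphi$ is the definition, and the fourth identity is the first with $H=\nabla\varphi$. By the first identity, $H\perp\nabla\varphi$ for all $\varphi$ if and only if $\delta H=0$. If $Lv=0$, then $\|\nabla v\|_Q=0$, so $v(X_{l+1})=v(X_l)$ a.s.\ for all $l$; thus $v(X_0)$ is shift-invariant and $v$ is constant by ergodicity.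
\end{proof}

The divergence is the compensator of a flow. For $H\in L^2_a(Q)$ and a.e.\ $x$, all $H(X_l,X_{l+1})$ are square integrable under $\mathbb P_x$, because $\int\mathbb E_xH(X_l,X_{l+1})^2\,m(dx)=\|H\|_Q^2$, and by the Markov property
\begin{equation}\label{eq:compensator}
\mathbb E_x\big[H(X_l,X_{l+1})\,\big|\,\mathcal F_l\big]=-\delta H(X_l).
\end{equation}

\subsection{Ergodic averages}

For $\varepsilon\in(0,1]$ let $q=(1+\varepsilon)^{-1}$ and
\[
R_\varepsilon=\varepsilon(\varepsilon+L)^{-1}=\sum_{l\ge0}\varepsilon q^{l+1}P^l .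
\]
The coefficients sum to $1$, so $R_\varepsilon$ is a Markov operator. On measurable functions with values in $[0,\infty]$ it is defined pointwise by the series, and \eqref{eq:sym} holds with $R_\varepsilon$ in place of $P^l$.

\begin{lemma}\label{lem:ergodic}
Let $0\le w\in L^1(m)$. Then $\frac1n\sum_{l<n}P^lw\to\int w\,dm$ a.e.\ as $n\to\infty$, and $R_\varepsilon w\to\int w\,dm$ a.e.\ as $\varepsilon\downarrow0$.
\end{lemma}

\begin{proof}
The Hopf--Dunford--Schwartz theorem states that the Ces\`aro averages of a positive operator that contracts both $L^1(m)$ and $L^\infty(m)$ converge a.e.\ on every $w\in L^1(m)$; it applies to $P$. For $w\in L^2(m)$ the mean ergodic theorem gives convergence in $L^2$ to the projection of $w$ on $\ker L$, which is $\int w\,dm$. The averages are contractions of $L^1(m)$, so by density they converge to $\int w\,dm$ in $L^1$ for every $w\in L^1(m)$, and this identifies the a.e.\ limit. Put $\Sigma_n=\sum_{l<n}P^lw$. Since $1-q=\varepsilon q$, we have $q^{l+1}=\sum_{n>l}\varepsilon q^{n+1}$,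 and Tonelli's theorem gives $R_\varepsilon w=\sum_{n\ge1}\varepsilon^2nq^{n+1}\,(\Sigma_n/n)$. The weights $\varepsilon^2nq^{n+1}$ are nonnegative, sum to $\varepsilon^2q^2/(1-q)^2=1$, and each tends to $0$ with $\varepsilon$. So $R_\varepsilon w(x)$ has the same limit as $\Sigma_n(x)/n$.
\end{proof}

\begin{lemma}\label{lem:small}
If $v\in L^2(m)$, then for a.e.\ $x$, $\max_{l\le n}|v(X_l)|/\sqrt n\to0$ $\mathbb P_x$-a.s.
\end{lemma}

\begin{proof}
For $\eta>0$, $\sum_{n\ge1}\mathbb P_m(|v(X_n)|>\eta\sqrt n)=\sum_{n\ge1}m(v^2>\eta^2n)\le\|v\|_2^2/\eta^2$. By the Borel--Cantelli lemma $v(X_n)/\sqrt n\to0$ $\mathbb P_m$-a.s., and a real sequence with $a_n/\sqrt n\to0$ satisfies $\max_{l\le n}|a_l|/\sqrt n\to0$.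
\end{proof}

\subsection{Martingales}

We use the Kolmogorov--Doob inequality $\mathbb P(\max_{l\le n}|M_l|>a)\le\mathbb EM_n^2/a^2$ for a square integrable martingale $M$, and the martingale functional CLT in the following form; see for example \cite{Helland}. \emph{Let $(\xi_{n,l})_{1\le l\le n}$ be square integrable martingale differences for a filtration $(\mathcal F_l)$. Suppose that, in probability, $\sum_{l\le\lfloor nt\rfloor}\mathbb E[\xi_{n,l}^2\,|\,\mathcal F_{l-1}]\to\sigma^2t$ for every $t\in[0,1]$ and $\sum_{l\le n}\mathbb E[\xi_{n,l}^21_{\{|\xi_{n,l}|>\eta\}}\,|\,\mathcal F_{l-1}]\to0$ for every $\eta>0$. Then $\sum_{l\le\lfloor nt\rfloor}\xi_{n,l}\Rightarrow\sigma B_t$ in $D[0,1]$.}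

\section{From the maximal estimate to the central limit theorem}\label{sec:reduction}

In this section we assume Theorem~\ref{thm:max}. In the language of flows, \eqref{eq:poisson} reads $\sum_{l<n}f(X_l)=\sum_{l<n}[f(X_l)+\nabla v(X_l,X_{l+1})]-A_n(\nabla v)$. Only the gradient of $v$ enters. For $f\in\sqrt L\,L^2(m)$ the equation $Lv=f$ may have no solution in $L^2(m)$, but the gradient still exists as a flow.

\begin{lemma}\label{lem:potential}
Let $f=\sqrt L\,g$ with $g\perp1$. There is $G_f\in\mathcal G$ with $\delta G_f=f$ and $\|G_f\|_Q^2=2\|g\|_2^2$.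
\end{lemma}

\begin{proof}
The closure of the range of the self-adjoint operator $\sqrt L$ is $(\ker\sqrt L)^\perp$, and $\ker\sqrt L=\ker L$ consists of the constants. So there are $v_j\in L^2(m)$ with $\sqrt L\,v_j\to g$. By Lemma~\ref{lem:calculus}, $\|\nabla\varphi\|_Q^2=2\|\sqrt L\,\varphi\|_2^2$. Hence $(\nabla v_j)$ is a Cauchy sequence, its limit $G_f\in\mathcal G$ has $\|G_f\|_Q^2=2\|g\|_2^2$, and by continuity of $\delta$, $\delta G_f=\lim Lv_j=\lim\sqrt L(\sqrt L\,v_j)=f$.
\end{proof}

The remainder is now $A_n(G_f)$. To show that it is negligible one approximates $G_f$ by a gradient, whose sum telescopes, and needs a bound on $A_n$ of the error in terms of its norm alone. Under $\mathbb P_m$ such a bound comes from time reversal. For a flow $G$ let $\xi_l=G(X_l,X_{l+1})+\delta G(X_l)$ and $\xi'_l=G(X_{l+1},X_l)+\delta G(X_{l+1})$. By antisymmetry,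
\[
2A_n(G)=\sum_{l<n}\xi_l-\sum_{l<n}\xi'_l+\delta G(X_n)-\delta G(X_0).
\]
The $\xi_l$ are martingale differences by \eqref{eq:compensator}. Under $\mathbb P_m$ the reversed path $(X_n,\dots,X_0)$ has the law of $(X_0,\dots,X_n)$, so the $\xi'_l$ are martingale differences in reversed time. Each term has variance at most $\|G\|_Q^2$, and therefore $\|A_n(G)\|_{L^2(\mathbb P_m)}\le(\sqrt n+1)\|G\|_Q$. With $G-\nabla v$ in place of $G$ this gives $A_n(G)=o(\sqrt n)$ in $L^2(\mathbb P_m)$ for $G\in\mathcal G$. Under $\mathbb P_x$ the reversed path is not a copy of the chain and the second sum has lost its martingale property. Theorem~\ref{thm:max} is the substitute.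

\begin{corollary}\label{cor:negligible}
If $G\in\mathcal G$, then for a.e.\ $x$, $\max_{l\le n}|A_l(G)|/\sqrt n\to0$ in $\mathbb P_x$-probability.
\end{corollary}

\begin{proof}
Choose $v_j\in L^2(m)$ with $\|G-\nabla v_j\|_Q\to0$. Then $A_l(G)=v_j(X_l)-v_j(X_0)+A_l(G-\nabla v_j)$. By Lemma~\ref{lem:small} and Theorem~\ref{thm:max}, for a.e.\ $x$, all $j$ and all $K>0$,
\[
\limsup_n\mathbb P_x\Big(\max_{l\le n}|A_l(G)|>2K\sqrt n\Big)\le C\|G-\nabla v_j\|_Q^2/K^2 .
\]
Let $j\to\infty$.
\end{proof}

\begin{proof}[Proof of Theorems \ref{thm:clt} and \ref{thm:joint}]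
Write $G=G_1+G_2$ with $G_1\in\mathcal G$ and $\delta G_2=0$. Let $z(x,y)=f(x)+G_f(x,y)+G_2(x,y)$ and $\zeta_{l+1}=z(X_l,X_{l+1})$. Then
\begin{equation}\label{eq:approx}
\sum_{l<n}\big[f(X_l)+G(X_l,X_{l+1})\big]=\sum_{l=1}^n\zeta_l+A_n(G_1-G_f).
\end{equation}
Since $G_1-G_f\in\mathcal G$, Corollary~\ref{cor:negligible} shows that for a.e.\ $x$ the process $A_{\lfloor nt\rfloor}(G_1-G_f)/\sqrt n$ tends to $0$ uniformly in $t\in[0,1]$, in $\mathbb P_x$-probability. It does not affect the limit in $D[0,1]$.

As $z\in L^2(Q)$, for a.e.\ $x$ all $\zeta_l$ are square integrable under $\mathbb P_x$, and by \eqref{eq:compensator}, $\mathbb E_x[\zeta_{l+1}|\mathcal F_l]=f(X_l)-\delta G_f(X_l)-\delta G_2(X_l)=0$. We apply the martingale functional CLT to $\xi_{n,l}=\zeta_l/\sqrt n$. Let $a(x)=\int P(x,dy)z(x,y)^2$ and, for $c\in\mathbb N$, $a_c(x)=\int P(x,dy)z(x,y)^21_{\{|z(x,y)|>c\}}$. These functions lie in $L^1(m)$; put $\sigma^2=\int a\,dm$. By Birkhoff's theorem and ergodicity, $\frac1n\sum_{l<n}a(X_l)\to\sigma^2$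 and $\frac1n\sum_{l<n}a_c(X_l)\to\int a_c\,dm$ for all $c$, $\mathbb P_m$-a.s., hence $\mathbb P_x$-a.s.\ for a.e.\ $x$. The sum in the first condition is $\frac1n\sum_{l<\lfloor nt\rfloor}a(X_l)$, which tends to $\sigma^2t$. The sum in the second condition is at most $\frac1n\sum_{l<n}a_c(X_l)$ as soon as $\eta\sqrt n\ge c$, and $\int a_c\,dm\to0$ as $c\to\infty$. Thus $n^{-1/2}\sum_{l\le\lfloor nt\rfloor}\zeta_l\Rightarrow\sigma B_t$ under $\mathbb P_x$ for a.e.\ $x$. (When $\sigma>0$, Brown's theorem \cite{Brown}, whose normalization is $s_n^2=\mathbb E_x(\sum_{l\le n}\zeta_l)^2$, applies as well: by Lemma~\ref{lem:ergodic}, $s_n^2/n=\frac1n\sum_{l<n}P^la(x)\to\sigma^2$ and $\frac1n\sum_{l<n}P^la_c(x)\to\int a_c\,dm$ for a.e.\ $x$.)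

To compute $\sigma^2=\|z\|_Q^2$, note that $G_f\perp G_2$ and $\int f(x)(G_f+G_2)(x,y)\,dQ=-\langle f,\delta G_f+\delta G_2\rangle=-\|f\|_2^2$. With $\|f\|_2^2=\langle Lg,g\rangle$ and Lemma~\ref{lem:potential},
\[
\sigma^2=\|f\|_2^2-2\|f\|_2^2+2\|g\|_2^2+\|G_2\|_Q^2=\langle(I+P)g,g\rangle+\|G_2\|_Q^2 .
\]
This proves Theorem~\ref{thm:joint}. For Theorem~\ref{thm:clt} take $G=0$ and note that $S_l(f)-\sum_{j<l}f(X_j)=f(X_l)-f(X_0)$ is $o(\sqrt n)$ uniformly in $l\le n$ by Lemma~\ref{lem:small}. Evaluation at $t=1$ is continuous on $D[0,1]$, so the functional statement contains the CLT.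
\end{proof}

\section{An obstacle problem}\label{sec:obstacle}

From now until the end of Section~\ref{sec:max}, the flow $G$ is fixed and
\[
\gamma(x)=\int P(x,dy)\,G(x,y)^2\in[0,\infty],\qquad\int\gamma\,dm=\|G\|_Q^2 .
\]

\subsection{Three terms}

Under $\mathbb P_x$ only forward martingales are available. For a bounded function $u$, put $H=G-\nabla u$ and $r=\delta H$. Then
\begin{equation}\label{eq:three}
A_l(G)=\big[u(X_l)-u(X_0)\big]+\sum_{j<l}\big[H(X_j,X_{j+1})+r(X_j)\big]-\sum_{j<l}r(X_j):
\end{equation}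
a boundary term of size at most $2\sup|u|$, a martingale, and a drift. Up to time $n$ we can afford $\sup|u|$ of order $\sqrt n$. The drift up to time $n$, divided by $\sqrt n$, has $\mathbb P_m$-expectation at most $\sqrt n\,\|r\|_1$. If these numbers are summable along $n=4^k$, the normalized drift tends to $0$ almost surely, and almost sure statements pass to $\mathbb P_x$. So we want, for each $\theta$, a function $u_\theta$ bounded by $\theta$ such that $\theta\|r_\theta\|_1$ is summable over dyadic $\theta$. The function that makes $H$ as small as possible has this property.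

For $\theta>0$ let $U_\theta=\{u\in L^2(m):|u|\le\theta\}$. It is convex, closed and bounded, hence weakly compact. The functional $u\mapsto\frac12\|G-\nabla u\|_Q^2$ is convex and continuous, hence weakly lower semicontinuous, and attains its minimum $J(\theta)$ on $U_\theta$. For each $\theta$ we choose once and for all a minimizer $u_\theta$, in a version with $|u_\theta|\le\theta$ everywhere, and put
\[
H_\theta=G-\nabla u_\theta,\qquad r_\theta=\delta H_\theta .
\]
These objects depend on $G$ and $\theta$ only. Testing with $u=0$ gives $0\le J(\theta)\le\frac12\|G\|_Q^2$.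

\begin{lemma}\label{lem:obstacle}
\textup{(i)} $r_\theta u_\theta=\theta|r_\theta|$ a.e. \textup{(ii)} For every $\theta_*>0$,
\[
\sum_{j\in\mathbb Z}\theta_*2^j\,\|r_{\theta_*2^j}\|_1\le\tfrac12\|G\|_Q^2 .
\]
\end{lemma}

\begin{proof}
(i) For $\varphi\in U_\theta$ and $t\in(0,1]$, the function $u_\theta+t(\varphi-u_\theta)$ lies in $U_\theta$, so $\|H_\theta-t\nabla(\varphi-u_\theta)\|_Q^2\ge\|H_\theta\|_Q^2$. Expanding, dividing by $t$ and letting $t\to0$ gives $\int H_\theta\nabla(\varphi-u_\theta)\,dQ\le0$, that is, $\int r_\theta\varphi\,dm\le\int r_\theta u_\theta\,dm$ by Lemma~\ref{lem:calculus}. With $\varphi=\theta\,\mathrm{sgn}\,r_\theta$ we get $\int(\theta|r_\theta|-r_\theta u_\theta)\,dm\le0$, and the integrand is nonnegative.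

(ii) Let $\theta<\theta'$. Since $H_\theta=H_{\theta'}-\nabla(u_\theta-u_{\theta'})$, dropping a square and using (i) and $|u_\theta|\le\theta$,
\[
J(\theta)\ge J(\theta')-2\int r_{\theta'}(u_\theta-u_{\theta'})\,dm\ge J(\theta')+2(\theta'-\theta)\|r_{\theta'}\|_1 .
\]
With $\theta=\theta'/2$ this reads $\theta'\|r_{\theta'}\|_1\le J(\theta'/2)-J(\theta')$. The sum over $\theta'=\theta_*2^j$ telescopes and is at most $\sup J-\inf J$.
\end{proof}

Part (i) says that the drift lives on the contact set $\{|u_\theta|=\theta\}$ and has there the sign of $u_\theta$.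

\begin{example}\label{ex:iid}
Let $P(x,\cdot)=m$ for all $x$, so that the $X_n$ are independent, and let $G=\nabla v$ where $v\in L^2(m)$ has the same law as $-v$. Here $\frac12\|\nabla w\|_Q^2=\min_c\int(w-c)^2dm$. Minimizing first over $u$, pointwise,
\[
J(\theta)=\min_c\int\big((|v-c|-\theta)^+\big)^2dm .
\]
The integral is a convex and even function of $c$, so $c=0$ is optimal, and $u_\theta=\max(-\theta,\min(v,\theta))$ is a minimizer. The function $w_\theta=v-u_\theta=(|v|-\theta)^+\mathrm{sgn}\,v$ is centered, so $H_\theta=\nabla w_\theta$ and $r_\theta=Lw_\theta=w_\theta$. Part (ii) becomes the elementary bound $\sum_j2^j\int(|v|-2^j)^+dm\le\int v^2dm$. The obstacle problem is thus a truncation at height $\theta$ which makes sense when $G$ has no potential to truncate. In this example one more property holds: $t\mapsto(|t|-\theta)^+\mathrm{sgn}\,t$ is $1$-Lipschitz, so $|H_\theta|\le|G|$ pointwise.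
\end{example}

\subsection{A model case}

Suppose that, as in Example~\ref{ex:iid}, $|H_\theta|\le|G|$ $Q$-a.e.\ for every $\theta$. Then Theorem~\ref{thm:max} follows in a few lines. Fix $K>0$ and use \eqref{eq:three} for $l\le4^k$ with $u=u_{\theta_k}$, $\theta_k=K2^k/8$. The boundary term is at most $K2^k/4$. For the drift, Lemma~\ref{lem:obstacle}(ii) gives
\[
\sum_k\mathbb E_m\Big[2^{-k}\sum_{j<4^k}|r_{\theta_k}(X_j)|\Big]=\frac8K\sum_k\theta_k\|r_{\theta_k}\|_1<\infty,
\]
so $2^{-k}\sum_{j<4^k}|r_{\theta_k}(X_j)|\to0$ $\mathbb P_x$-a.s.\ for a.e.\ $x$. The martingale $M$ satisfies $\mathbb E_xM_{4^k}^2\le\sum_{j<4^k}P^j\gamma(x)$, so by the Kolmogorov--Doob inequality and Lemma~\ref{lem:ergodic},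
\[
\limsup_k\mathbb P_x\Big(\max_{l\le4^k}|A_l(G)|>K2^k\Big)\le\limsup_k\frac{4}{K^24^k}\sum_{j<4^k}P^j\gamma(x)=\frac{4\|G\|_Q^2}{K^2}.
\]
For $4^{k-1}<n\le4^k$ we have $K\sqrt n>(K/2)2^k$, and the theorem follows with $16$ in place of $C$.

The pointwise bound was used once: the flow $H_{\theta_k}$ changes with $k$, and the ergodic theorem needs a fixed function. In general no bound $|H_\theta|\le c|G|$ holds. For the simple random walk on a triangle $a,b,c$, let $G(c,a)=-1$ and $G(a,b)=G(b,c)=0$. With $u=(-\frac13,0,\frac13)$ on $(a,b,c)$, the flow $H=G-\nabla u$ equals $-\frac13$ on $(a,b)$, $(b,c)$ and $(c,a)$, so $\delta H=0$ and $H\perp\mathcal G$. Thus $H_\theta=H$ for $\theta\ge\frac13$, and $H(a,b)\ne0=G(a,b)$.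

\subsection{A weighted energy bound}

What remains true is that $H_\theta^2$ is dominated by $G^2$ on average against a weight $\Psi$, with an error that measures how fast the weight varies.

\begin{lemma}\label{lem:weighted}
Let $0\le\Psi\in L^\infty(m)$ and $\theta>0$. Then
\[
\int\bar\Psi H_\theta^2\,dQ\le2\int\bar\Psi G^2\,dQ+8\theta^2\int|\nabla\sqrt\Psi|^2\,dQ .
\]
\end{lemma}

\begin{proof}
Write $H,u,r$ for $H_\theta,u_\theta,r_\theta$. By \eqref{eq:product}, Lemma~\ref{lem:calculus} and Lemma~\ref{lem:obstacle}(i),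
\[
\int\bar\Psi H\nabla u\,dQ=\int H\nabla(\Psi u)\,dQ-\int H\bar u\nabla\Psi\,dQ=2\theta\int\Psi|r|\,dm-\int H\bar u\nabla\Psi\,dQ .
\]
The sign condition makes the first term on the right nonnegative, and $|\bar u|\le\theta$. Hence $\mathcal X=\int\bar\Psi H^2\,dQ<\infty$ satisfies
\[
\mathcal X=\int\bar\Psi HG\,dQ-\int\bar\Psi H\nabla u\,dQ\le\int\bar\Psi HG\,dQ+\theta\int|H|\,|\nabla\Psi|\,dQ .
\]
Now $|\nabla\Psi|=|\nabla\sqrt\Psi|\,(\sqrt{\Psi(x)}+\sqrt{\Psi(y)})\le2\sqrt{\bar\Psi}\,|\nabla\sqrt\Psi|$. The Cauchy--Schwarz inequality in both integrals, followed by division by $\mathcal X^{1/2}$ if $\mathcal X>0$, gives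
\[
\mathcal X^{1/2}\le\Big(\int\bar\Psi G^2\,dQ\Big)^{1/2}+2\theta\Big(\int|\nabla\sqrt\Psi|^2\,dQ\Big)^{1/2},
\]
and $(a+b)^2\le2a^2+2b^2$ finishes the proof.
\end{proof}

\section{Occupation densities and levels}\label{sec:levels}

Lemma~\ref{lem:weighted} needs a bounded density as weight, and a point mass at $x$ is not one. We therefore start the chain from $m$ restricted to a set $F$ and aim at an inequality
\[
\int_F\mathbb P_x(\text{bad event at scale }k)\,m(dx)\le\beta\,m(F)+b_k
\]
for arbitrary $F$, with $b_k$ summable and independent of $F$. Applied to the set $F_k$ of points where the probability exceeds $2\beta$, it gives $m(F_k)\le b_k/\beta$, and the Borel--Cantelli lemma returns a statement for a.e.\ $x$. The first term must be proportional to $m(F)$, however small $F$ is.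

\subsection{The occupation density}

Fix $\varepsilon\in(0,1]$, $q=(1+\varepsilon)^{-1}$ and $F\in\mathcal E$; put $h=1_F$. We replace the time horizon by a geometric time $\tau$, independent of the chain, with $\mathbb P(\tau\ge l)=q^l$ for $l\ge0$, and keep the notation $\mathbb P_x$ on the enlarged space. Let $W(x)=R_\varepsilon h(x)$ for every $x$. Since $\mathbb P(\tau>l)=q^{l+1}$, reversibility gives, for $\varphi\ge0$,
\begin{equation}\label{eq:occupation}
\int_F\mathbb E_x\sum_{l<\tau}\varphi(X_l)\,m(dx)=\frac1\varepsilon\int hR_\varepsilon\varphi\,dm=\frac1\varepsilon\int W\varphi\,dm .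
\end{equation}
So $W$ is the normalized occupation density of the chain started in $F$. It satisfies $0\le W\le1$ and, thanks to the geometric time, an equation:
\begin{equation}\label{eq:resolvent}
LW=\varepsilon(h-W).
\end{equation}
This equation controls the energy of functions of $W$.

\begin{lemma}\label{lem:fisher}
Let $\rho:[0,1]\to\mathbb R$ be Lipschitz. Then $\int|\nabla\rho(W)|^2\,dQ\le2\varepsilon\,m(F)\int_0^1\rho'(s)^2\,ds$.
\end{lemma}

\begin{proof}
Let $\chi(s)=\int_0^s\rho'(t)^2dt$. By the Cauchy--Schwarz inequality, $|\rho(a)-\rho(b)|^2\le(a-b)(\chi(a)-\chi(b))$ for $a,b\in[0,1]$. By Lemma~\ref{lem:calculus}, \eqref{eq:resolvent} and $0\le\chi\le\chi(1)$,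
\[
\int|\nabla\rho(W)|^2dQ\le\int\nabla W\,\nabla\chi(W)\,dQ=2\varepsilon\int\chi(W)(h-W)\,dm\le2\varepsilon\chi(1)m(F).\qedhere
\]
\end{proof}

The natural attempt is to use \eqref{eq:three} with one threshold $\theta$ of order $\varepsilon^{-1/2}$ and to bound the martingale by Lemma~\ref{lem:weighted} with $\Psi=W$. This would succeed if $\int|\nabla\sqrt W|^2dQ$ were at most a constant times $\varepsilon\,m(F)$. But for $\rho(s)=\sqrt s$ the integral $\int_0^1ds/(4s)$ diverges: each interval $[s/4,s]$ contributes $\frac14\log4$. The divergence is real.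

\begin{example}\label{ex:biased}
On $\{0,\dots,N\}$ let the chain step right with probability $\frac23$ and left with probability $\frac13$, staying put when the step is impossible. It is reversible for $m(j)=2^jm(0)$. Let $F=\{0\}$, fix $\varepsilon$ and let $N\to\infty$. For each $j$, $W(j)$ converges to the value $W_\infty(j)$ for the walk on $\mathbb N$, a bounded solution of $(1+\varepsilon)W_\infty(j)=\frac23W_\infty(j+1)+\frac13W_\infty(j-1)$, $j\ge1$. The polynomial $2t^2-3(1+\varepsilon)t+1$ is negative at $t=\frac12$ and at $t=1$, so $W_\infty(j)=W_\infty(0)t_0^j$ with $0<t_0<\frac12$. By reversibility $\sum_j2^jW_\infty(j)=\sum_j\sum_l\varepsilon q^{l+1}P^l(0,j)=1$. Each of the pairs $(j,j+1)$, $(j+1,j)$ has $Q$-mass $\frac23m(j)$, so by Fatou's lemma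
\[
\liminf_{N\to\infty}\frac1{m(F)}\int|\nabla\sqrt W|^2dQ\ge\frac43(1-\sqrt{t_0})^2\sum_j2^jW_\infty(j)\ge\frac43\Big(1-\frac1{\sqrt2}\Big)^2>\frac19,
\]
whatever $\varepsilon$ is.
\end{example}

In this example the chain runs away from $F$ through ever smaller values of $W$. This points to the remedy. Where the occupation density is at most $s$, the expected drift carries a factor $s$, so a lower threshold is affordable; and a lower threshold $\theta$ reduces the error $\theta^2\int|\nabla\sqrt\Psi|^2dQ$. So the threshold should decrease with $W(X_l)$. Each change of threshold costs a boundary term, and the chain may cross a level of $W$ many times. We therefore let the threshold depend on the running minimum of $W$ along the path, which crosses each level once.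

\subsection{Epochs}

For $i\ge0$ let $s_i=4^{-i}$ and $T_i=\inf\{l\ge0:W(X_l)\le s_i\}$. Then $T_0=0$ and $T_i$ is nondecreasing in $i$. Let $i(l)=\sup\{i:T_i\le l\}$. It is $\mathcal F_l$-measurable, and $i(l)=i$ if and only if $T_i\le l<T_{i+1}$; we call this time interval the $i$th \emph{epoch}. On $\{W=0\}$ all $P^lh$ vanish, so by \eqref{eq:sym}, $\int_F\mathbb P_x(W(X_l)=0)\,m(dx)=\int1_{\{W=0\}}P^lh\,dm=0$. Hence for a.e.\ $x\in F$, $\mathbb P_x$-a.s., all $W(X_l)$ are positive and all $i(l)$ are finite.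

Let $Y_i$ be the occupation density of the $i$th epoch, defined by
\begin{equation}\label{eq:Y}
\int_F\mathbb E_x\sum_{l<\tau}1_{\{i(l)=i\}}\varphi(X_l)\,m(dx)=\frac1\varepsilon\int Y_i\varphi\,dm,\qquad\varphi\ge0 .
\end{equation}
By \eqref{eq:occupation} the left side defines a measure dominated by $\varepsilon^{-1}W\,dm$, so $Y_i$ exists and $0\le Y_i\le W$. During the $i$th epoch the chain may return to points where $W$ is much larger than $s_i$. The next lemma shows that $Y_i$ stays below $s_i$ there too. This is the second essential use of reversibility: a path from $F$ to $y$ that visits $\{W\le s_i\}$, read backward, is a path from $y$ that visits $\{W\le s_i\}$ and then ends in $F$, and $W$ measures the chance of ending in $F$.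

\begin{lemma}\label{lem:epoch}
$Y_i\le\min(W,s_i)\,1_{\{W>s_{i+1}\}}$ a.e.
\end{lemma}

\begin{proof}
If $i(l)=i$, then $l<T_{i+1}$, so $W(X_l)>s_{i+1}$; taking $\varphi=1_{\{W\le s_{i+1}\}}$ in \eqref{eq:Y} gives $Y_i=0$ a.e.\ on that set. It remains to prove $Y_i\le s_i$. Let $O=\{W>s_i\}$ and $P_O\varphi=1_OP(1_O\varphi)$. Since $l<T_i$ means $X_0,\dots,X_l\in O$, for bounded $\varphi\ge0$,
\[
R^O\varphi(x):=\mathbb E_x\sum_{l<T_i}\varepsilon q^{l+1}\varphi(X_l)=\sum_{l\ge0}\varepsilon q^{l+1}P_O^l(1_O\varphi)(x).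
\]
Each operator $\varphi\mapsto P_O^l(1_O\varphi)$ is self-adjoint on $L^2(m)$, so $R^O$ is, like $R_\varepsilon$. As $i(l)=i$ implies $l\ge T_i$,
\[
\int Y_i\varphi\,dm\le\int_F\mathbb E_x\sum_{l\ge T_i}\varepsilon q^{l+1}\varphi(X_l)\,m(dx)=\int h\,(R_\varepsilon-R^O)\varphi\,dm=\int\varphi\,(R_\varepsilon-R^O)h\,dm .
\]
By the strong Markov property at $T_i$,
\[
(R_\varepsilon-R^O)h(x)=\mathbb E_x\sum_{l\ge T_i}\varepsilon q^{l+1}h(X_l)=\mathbb E_x\big[q^{T_i}W(X_{T_i});T_i<\infty\big]\le s_i .
\]
So $\int Y_i\varphi\,dm\le s_i\int\varphi\,dm$ for all bounded $\varphi\ge0$.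
\end{proof}

\subsection{Weights}

We know nothing about the gradient of $Y_i$. We dominate it by a function of $W$ to which Lemma~\ref{lem:fisher} applies, obtained by smoothing the bound of Lemma~\ref{lem:epoch}. Let
\[
\psi(t)=0\ \text{ on }[0,\tfrac12],\qquad(2t-1)^2\ \text{ on }[\tfrac12,1],\qquad t\ \text{ on }[1,4],\qquad4\ \text{ on }[4,\infty),
\]
so that $\sqrt\psi$ is Lipschitz, and put $\psi_i(s)=s_{i+1}\psi(s/s_{i+1})$ and $\Psi_i=\psi_i(W)$.

\begin{lemma}\label{lem:weights}
\textup{(i)} $Y_i\le\Psi_i$ a.e. \textup{(ii)} $\sum_{i\ge0}\Psi_i\le4W$. \textup{(iii)} $\int|\nabla\sqrt{\Psi_i}|^2\,dQ\le5\varepsilon\,m(F)$.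
\end{lemma}

\begin{proof}
(i) For $s\ge s_{i+1}$ we have $\psi_i(s)=\min(s,s_i)$, since $4s_{i+1}=s_i$. Apply Lemma~\ref{lem:epoch}.

(ii) On $[\frac12,1]$, $(2t-1)^2\le2t-1\le t$. Hence $\psi(t)\le\min(t,4)$ and $\psi_i(s)\le\min(s,s_i)$ for all $s$. We show $\sum_i\psi_i(s)\le4s$ on $[0,1]$. At $s=0$ all terms vanish. Let $s_{j+1}<s\le s_j$. The terms $i\ge j+1$ add up to at most $\sum_{i\ge j+1}s_i=\frac43s_{j+1}\le\frac43s$. The terms $i=j$ and $i=j-1$ are at most $s$ each. For $i\le j-2$ we have $s\le s_j\le\frac14s_{i+1}$, so $\psi_i(s)=0$. The total is at most $\frac{10}3s$.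

(iii) The change of variable $s=s_{i+1}t$ gives
\[
\int_0^1\big((\sqrt{\psi_i})'\big)^2ds\le\int_0^\infty\big((\sqrt\psi)'\big)^2dt=4\cdot\frac12+\int_1^4\frac{dt}{4t}=2+\frac14\log4<\frac52 .
\]
Apply Lemma~\ref{lem:fisher} with $\rho=\sqrt{\psi_i}$.
\end{proof}

\section{Proof of the maximal estimate}\label{sec:max}

In the $i$th epoch we use the threshold $\theta_i=\theta_02^{-i}$, with $\theta_0$ of order $\varepsilon^{-1/2}$. The boundary terms then add up like $\sum2^{-i}$, and the energy errors $\theta_i^2\varepsilon\,m(F)$ like $\sum4^{-i}$. The drift, measured against the budget $\theta_i\|r_{\theta_i}\|_1$ of Lemma~\ref{lem:obstacle}(ii), loses a factor $2^i$ from the lower threshold and gains the factor $s_i=4^{-i}$ from Lemma~\ref{lem:epoch}.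

\begin{proposition}\label{prop:main}
Let $\varepsilon\in(0,1]$, $\Lambda,K>0$, and let $F\in\mathcal E$ be such that $R_\varepsilon\gamma\le\Lambda$ on $F$. Put $\theta_i=2^{-i}\sqrt{\Lambda/\varepsilon}$. Then
\[
\int_F\mathbb P_x\Big(\max_{l\le\tau}|A_l(G)|>\frac K{\sqrt\varepsilon}\Big)m(dx)\le\frac{1024\Lambda}{K^2}\,m(F)+\frac4{K\sqrt\varepsilon}\sum_{i\ge0}4^{-i}\|r_{\theta_i}\|_1 .
\]
\end{proposition}

\begin{proof}
If $K<8\sqrt\Lambda$, the first term on the right is at least $m(F)$. Let $K\ge8\sqrt\Lambda$, and write $H_i,u_i,r_i$ for $H_{\theta_i},u_{\theta_i},r_{\theta_i}$. All statements about paths hold $\mathbb P_x$-a.s.\ for a.e.\ $x\in F$. The steps $j<l$ with $i(j)=i$ are those with $T_i\wedge l\le j<T_{i+1}\wedge l$. Using $G=\nabla u_i+H_i$ at these steps,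
\[
A_l(G)=\sum_{i\ge0}\big[u_i(X_{T_{i+1}\wedge l})-u_i(X_{T_i\wedge l})\big]+M_l-\sum_{j<l}r_{i(j)}(X_j),
\]
where $M_l=\sum_{j<l}\big[H_{i(j)}(X_j,X_{j+1})+r_{i(j)}(X_j)\big]$.

\emph{Boundary terms.} Their sum is at most $\sum_i2\theta_i=4\sqrt{\Lambda/\varepsilon}\le K/(2\sqrt\varepsilon)$ in absolute value. So, with $Z=\sum_{j<\tau}|r_{i(j)}(X_j)|$ and $a=K/(4\sqrt\varepsilon)$, the event in the proposition forces $Z>a$ or $\max_{l\le\tau}|M_l|>a$.

\emph{Drift.} By \eqref{eq:Y} and Lemma~\ref{lem:epoch},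
\[
\int_F\mathbb E_xZ\,m(dx)=\frac1\varepsilon\sum_i\int Y_i|r_i|\,dm\le\frac1\varepsilon\sum_i4^{-i}\|r_i\|_1 .
\]
Markov's inequality bounds $\int_F\mathbb P_x(Z>a)\,m(dx)$ by $1/a$ times the right side, which is the second term in the proposition.

\emph{Martingale.} Since $i(j)$ is $\mathcal F_j$-measurable and $\tau$ is independent of the chain, the Markov property and \eqref{eq:Y} with $\varphi(x)=\int P(x,dy)H_i(x,y)^2$ give the equality below; the inequality uses $Y_i\le\Psi_i$ and the symmetry of $H_i^2$ and $Q$: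
\[
\int_F\mathbb E_x\sum_{j<\tau}H_{i(j)}(X_j,X_{j+1})^2\,m(dx)=\frac1\varepsilon\sum_i\int Y_i(x)H_i(x,y)^2\,dQ\le\frac1\varepsilon\sum_i\int\bar\Psi_iH_i^2\,dQ .
\]
By Lemmas \ref{lem:weighted} and~\ref{lem:weights},
\[
\sum_i\int\bar\Psi_iH_i^2\,dQ\le8\int\bar WG^2\,dQ+40\,\varepsilon\,m(F)\sum_i\theta_i^2 .
\]
By symmetry and the hypothesis on $F$, $\int\bar WG^2\,dQ=\int W\gamma\,dm=\int_FR_\varepsilon\gamma\,dm\le\Lambda m(F)$, while $\varepsilon\sum_i\theta_i^2=\frac43\Lambda$. As $8+\frac{160}3<64$,
\begin{equation}\label{eq:energy}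
\int_F\mathbb E_x\sum_{j<\tau}H_{i(j)}(X_j,X_{j+1})^2\,m(dx)\le\frac{64\Lambda\,m(F)}\varepsilon .
\end{equation}
Since $\mathbb P(\tau>j)>0$ for every $j$, \eqref{eq:energy} shows that for a.e.\ $x\in F$ every $H_{i(j)}(X_j,X_{j+1})$ is square integrable under $\mathbb P_x$. Its conditional expectation given $\mathcal F_j$ is $-r_{i(j)}(X_j)$, as in \eqref{eq:compensator}. So $M$ is a square integrable martingale, each increment is a centered variable, and $\mathbb E_xM_n^2\le\sum_{j<n}\mathbb E_xH_{i(j)}(X_j,X_{j+1})^2$. Applying the Kolmogorov--Doob inequality on $\{\tau=n\}$ and summing over $n$,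
\[
\int_F\mathbb P_x\Big(\max_{l\le\tau}|M_l|>a\Big)m(dx)\le\frac1{a^2}\cdot\frac{64\Lambda\,m(F)}\varepsilon=\frac{1024\Lambda}{K^2}\,m(F).\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:max}]
Let $\varepsilon_k=4^{-k}$, $k\ge0$, and let $\tau_k$ be the corresponding geometric time. Fix $K>0$ and $\Lambda>\|G\|_Q^2$, and put
\[
p_k(x)=\mathbb P_x\Big(\max_{l\le\tau_k}|A_l(G)|>K2^k\Big),\qquad F_k=\Big\{x:R_{\varepsilon_k}\gamma(x)\le\Lambda,\ p_k(x)>\frac{2048\Lambda}{K^2}\Big\}\in\mathcal E .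
\]
Proposition~\ref{prop:main} with $F=F_k$, where $\theta_i=\sqrt\Lambda\,2^{k-i}$, gives
\[
\frac{2048\Lambda}{K^2}m(F_k)\le\frac{1024\Lambda}{K^2}m(F_k)+b_k,\qquad b_k=\frac4K\,2^k\sum_{i\ge0}4^{-i}\|r_{\sqrt\Lambda\,2^{k-i}}\|_1,
\]
so $m(F_k)\le K^2b_k/(1024\Lambda)$. All thresholds that occur belong to the one dyadic family $\sqrt\Lambda\,2^j$, $j\in\mathbb Z$, and the functions $r_\theta$ do not depend on $k$ or $F_k$. By Lemma~\ref{lem:obstacle}(ii) with $\theta_*=\sqrt\Lambda$,
\[
\sum_{k\ge0}b_k=\frac4{K\sqrt\Lambda}\sum_{i\ge0}2^{-i}\sum_{k\ge0}\sqrt\Lambda\,2^{k-i}\|r_{\sqrt\Lambda\,2^{k-i}}\|_1\le\frac{4\|G\|_Q^2}{K\sqrt\Lambda}<\infty .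
\]
By the Borel--Cantelli lemma, a.e.\ $x$ lies in finitely many $F_k$. By Lemma~\ref{lem:ergodic}, $R_{\varepsilon_k}\gamma(x)\to\|G\|_Q^2<\Lambda$ for a.e.\ $x$; this is the only use of ergodicity in the proof. Hence $\limsup_kp_k(x)\le2048\Lambda/K^2$ for a.e.\ $x$. Letting $\Lambda\downarrow\|G\|_Q^2$ along a sequence, we obtain that for a.e.\ $x$ and all rational $K>0$, $\limsup_kp_k(x)\le2048\|G\|_Q^2/K^2$.

To return to deterministic times let $4^k\le n<4^{k+1}$. Then $\mathbb P(\tau_k\ge n)=(1+4^{-k})^{-n}\ge e^{-n4^{-k}}\ge e^{-4}$, and by independence $p_k(x)\ge e^{-4}\,\mathbb P_x(\max_{l\le n}|A_l(G)|>K2^k)$. Since $\sqrt n\ge2^k$,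
\[
\mathbb P_x\Big(\max_{l\le n}|A_l(G)|>K\sqrt n\Big)\le e^4p_k(x).
\]
This proves the theorem for rational $K$. For real $K$, the probability increases when $K$ is replaced by a rational $K'<K$; let $K'\uparrow K$.
\end{proof}

\section{Linear growth of the variance}\label{sec:variance}

For $f\in L^2(m)$, the spectral measure $\nu_f$ is the finite measure on $[-1,1]$ with $\langle\phi(P)f,f\rangle=\int\phi\,d\nu_f$ for bounded Borel $\phi$. We first record that
\begin{equation}\label{eq:range}
f\in\sqrt L\,L^2(m)\iff\nu_f(\{1\})=0\ \text{ and }\ \int_{[-1,1)}\frac{d\nu_f}{1-\lambda}<\infty .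
\end{equation}
If $f=\sqrt L\,g$, then $\nu_f(d\lambda)=(1-\lambda)\nu_g(d\lambda)$, which gives the right side. Conversely, let $\phi_j(\lambda)=(1-\lambda)^{-1/2}1_{\{\lambda<1-1/j\}}$. Under the conditions on the right, $\phi_j(P)f$ is a Cauchy sequence, and its limit $g$ satisfies $\sqrt L\,g=\lim_j1_{[-1,1-1/j)}(P)f=f$.

\begin{proof}[Proof of Corollary~\ref{cor:variance}]
Since $\mathbb E_mf(X_i)f(X_j)=\langle P^{|i-j|}f,f\rangle$, we have $\mathbb E_mS_n(f)^2=\int k_n\,d\nu_f$ with $k_n(\lambda)=\sum_{i,j=1}^n\lambda^{|i-j|}$, and $k_n(1)=n^2$. For $\lambda<1$, summing $k_{j+1}-k_j=1+2\sum_{i=1}^j\lambda^i=\frac{1+\lambda}{1-\lambda}-\frac{2\lambda^{j+1}}{1-\lambda}$ over $0\le j<n$ gives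
\[
\frac{k_n(\lambda)}n=\frac{1+\lambda}{1-\lambda}-\frac{2\lambda(1-\lambda^n)}{n(1-\lambda)^2}.
\]
So $k_n/n\to\frac{1+\lambda}{1-\lambda}$ on $[-1,1)$. For $0\le\lambda<1$, $0\le k_n/n\le\frac{1+\lambda}{1-\lambda}$. For $-1\le\lambda<0$, the first term lies in $[0,1]$ and the second contributes a number between $0$ and $4|\lambda|/(1+|\lambda|)^2\le1$, so $0\le k_n/n\le2$. In all cases $0\le k_n/n\le4/(1-\lambda)$.

Suppose $\sup_n\mathbb E_mS_n(f)^2/n<\infty$. As $k_n\ge0$, $\mathbb E_mS_n(f)^2\ge n^2\nu_f(\{1\})$, so $\nu_f(\{1\})=0$, and Fatou's lemma gives $\int\frac{1+\lambda}{1-\lambda}\,d\nu_f<\infty$. Since $\frac1{1-\lambda}=\frac12\big(1+\frac{1+\lambda}{1-\lambda}\big)$, \eqref{eq:range} shows that $f\in\sqrt L\,L^2(m)$.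

Conversely, let $f=\sqrt L\,g$ with $g\perp1$. By \eqref{eq:range} and dominated convergence,
\[
\frac{\mathbb E_mS_n(f)^2}n\to\int_{[-1,1)}\frac{1+\lambda}{1-\lambda}\,d\nu_f=\int_{[-1,1)}(1+\lambda)\,d\nu_g=\langle(I+P)g,g\rangle,
\]
where the last step uses $\nu_g(\{1\})=0$, which holds because $g\perp\ker L$. In particular the supremum is finite, and the limit is the variance in Theorem~\ref{thm:clt}, which gives the quenched functional CLT.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Brown} Brown, Ann. Math. Statist. \textbf{42} (1971).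

\bibitem{Helland} Helland, Scand. J. Statist. \textbf{9} (1982), 79--94.

\bibitem{Rate} \emph{Pointwise ergodic theorems with rate and application to the CLT for Markov chains}, \texttt{http://archive.numdam.org/article/AIHPB\_2009\_\_45\_3\_710\_0.pdf}.

\end{thebibliography}
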